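\title{A model of ZF that is not definable in its Cohen extensions}

\begin{abstract}
Is every model $V$ of ZF definable, with parameters, in each of its set-generic
extensions? We show that the answer is no. If ZF is consistent, there is a model
$V$ of ZF that is not definable in $V[c]$ for any Cohen real $c$ over $V$. More
generally, given an infinite regular cardinal $\lambda$ of a countable model of
$\mathrm{ZFC}+V{=}L$, we build a model $V$ of $\mathrm{ZF}+\mathrm{DC}_{<\lambda}$
that is not definable in any set-generic extension containing a new set of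
ordinals whose intersections with all sets of ordinals of $V$ of size less than
$\lambda$ lie in $V$. The model is built from a proper class of sequences of
ordered pairs of sets. In the extension, one of these sequences can be flipped
along the new set, and no given parameter detects the flip.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $V$ be a model of ZF, let $\mathbb Q\in V$ be a poset, and let
$H\subseteq\mathbb Q$ be a filter generic over $V$. The extension $V[H]$ is built
from $V$ and $H$, and $V$ is called a \emph{ground} of $V[H]$. The language of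
$V[H]$ has the single non-logical symbol $\in$ and no symbol for the ground, so
$V[H]$ can speak about $V$ only if $V$ happens to be one of its definable classes.
The following question is posed in \cite{geologies}.

\begin{quote}
\emph{Is it true that for every model $V$ of ZF, every poset $\mathbb Q\in V$ and
every filter $H\subseteq\mathbb Q$ generic over $V$ there are a first-order formula
$\varphi(x,y)$ in the language $\{\in\}$ and a parameter $r\in V[H]$ such that}
\[
V=\{x\in V[H] : V[H]\models\varphi(x,r)\}\,?
\]
\end{quote}

When such $\varphi$ and $r$ exist we say that $V$ is \emph{definable in $V[H]$}. No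
form of choice is assumed in $V$, and $\mathbb Q$ need not be well-orderable.

The simplest cases point to a positive answer. If $V$ satisfies $V{=}L$, then $V$ is
the constructible universe of $V[H]$, and no parameter is needed. If $V=L(S)$ is
constructed from a single set $S$ (the definition is recalled in
Section~\ref{sec:background}), then $V$ is the class $L(S)$ of $V[H]$, whether or
not $V$ satisfies choice. A second source of positive answers is dependent
choice. For a cardinal $\mu$, the principle $\mathrm{DC}_\mu$ says: if
$X\neq\emptyset$ and $R\subseteq X^{<\mu}\times X$ is such that for every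
$s\in X^{<\mu}$ there is $u\in X$ with $s\mathrel{R}u$, then there is
$f:\mu\to X$ with $(f{\restriction}\eta)\mathrel{R}f(\eta)$ for all $\eta<\mu$. For
an infinite cardinal $\lambda$, $\mathrm{DC}_{<\lambda}$ means $\mathrm{DC}_\mu$ for
all cardinals $\mu<\lambda$.

\begin{theorem}[Gitman--Johnstone]\label{thm:GJ}
Let $V$ be a model of $\mathrm{ZF}+\mathrm{DC}_\kappa$ and let $\mathbb Q\in V$ be a
well-orderable poset of size $<\kappa$. Then $V$ is definable in $V[H]$ for every
$H\subseteq\mathbb Q$ generic over $V$.
\end{theorem}

If $V$ satisfies the Axiom of Choice, then every poset is well-orderable and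
$\mathrm{DC}_\kappa$ holds for every $\kappa$, so Theorem~\ref{thm:GJ} answers the
question positively for models of ZFC. One might guess that choice is only a
convenience here, at least for a countable poset. It is not. Let
$\mathrm{Add}(\lambda,1)$ be the set ${}^{<\lambda}2$ of functions from ordinals
below $\lambda$ to $2$, ordered by reverse inclusion. A generic filter $H$ for it is
interdefinable with the set $c=\{\eta<\lambda:\exists p\in H\ p(\eta)=1\}$, and we
write $V[c]$ for $V[H]$. The poset $\mathrm{Add}(\omega,1)$ is Cohen forcing.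

\begin{theorem}\label{thm:cohen}
If ZF is consistent, there is a model $V$ of ZF such that for every $c$ that is
$\mathrm{Add}(\omega,1)$-generic over $V$, the model $V$ is not definable in $V[c]$.
\end{theorem}

The model that we construct is countable, so generic filters over it exist and the
question has a negative answer. (If ZF is inconsistent there are no models and the
question is vacuous.) Theorem~\ref{thm:cohen} comes from the case $\lambda=\omega$ of
the following result.

\begin{theorem}\label{thm:main}
Let $M$ be a countable model of $\mathrm{ZFC}+V{=}L$ and let $\lambda$ be an infinite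
regular cardinal of $M$. There is a countable model $V\supseteq M$ of
$\mathrm{ZF}+\mathrm{DC}_{<\lambda}$, with the same ordinals and the same sequences
of ordinals of length $<\lambda$ as $M$, such that the following holds. Suppose that
$\mathbb Q\in V$ is a poset, $H\subseteq\mathbb Q$ is generic over $V$, and $V[H]$
contains a set of ordinals $a\notin V$ with $a\cap b\in V$ for every set of ordinals
$b\in V$ with $|b|^V<\lambda$. Then $V$ is not definable in $V[H]$.
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(1)] If ZF is consistent, there is a model $V$ of ZF that is not definable in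
$V[H]$ whenever $V[H]$ has a set of ordinals not in $V$. In particular, for every
well-orderable poset $\mathbb Q\in V$ and every generic $H\subseteq\mathbb Q$, the
model $V$ is definable in $V[H]$ if and only if $V[H]=V$.
\item[(2)] In the model $V$ of Theorem~\ref{thm:main}, the poset
$\mathrm{Add}(\lambda,1)^V$ is well-orderable of size $\lambda$,
$\mathrm{DC}_{<\lambda}$ holds, and $V$ is not definable in any generic extension by
$\mathrm{Add}(\lambda,1)^V$.
\item[(3)] If $\lambda$ is inaccessible in $M$, then the model $V$ of
Theorem~\ref{thm:main} is definable in every generic extension by a well-orderable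
poset of size $<\lambda$, but in no generic extension by $\mathrm{Add}(\lambda,1)^V$.
\end{enumerate}
\end{corollary}

Section~\ref{sec:background} fixes conventions and recalls the standard facts that
we use. Section~\ref{sec:toy} shows the main idea, the flip, in a model of ZFC and
explains what must be added to defeat all parameters. Sections~\ref{sec:forcing}
and~\ref{sec:model} define a class forcing and the model $V$,
Sections~\ref{sec:symmetry} and~\ref{sec:ZF} prove that $V$ satisfies
$\mathrm{ZF}+\mathrm{DC}_{<\lambda}$, Section~\ref{sec:nondef} proves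
non-definability, and Section~\ref{sec:consequences} derives
Theorem~\ref{thm:cohen} and Corollary~\ref{cor:main}. A reader interested only in
the question above may take $\lambda=\omega$ throughout; the word ``small'' then
means ``finite''.

\section{Models, absoluteness and set forcing}\label{sec:background}

\subsection*{Models}
The consistency of ZF gives a countable model of $\mathrm{ZFC}+V{=}L$, but it does not
give a well-founded one, so we do not assume that our models are well-founded.
Ordinals, cardinals, finiteness and codes of formulas are always meant in the sense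
of the model at hand. If $U$ is a substructure of $U'$ and every $y\in U'$ with
$U'\models y\in x$ for some $x\in U$ lies in $U$, we say that $U$ is
\emph{transitive in} $U'$. If $M$ is a transitive model, then so are all models
below, and the reader may keep this case in mind.

\subsection*{Absoluteness}
A formula is $\Delta_0$ if all its quantifiers are bounded, and $\Sigma_1$ if it has
the form $\exists z\,\psi$ with $\psi$ in $\Delta_0$. A relation is \emph{$\Delta_1$
over ZF} if ZF proves both it and its negation equivalent to $\Sigma_1$ formulas;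
such a relation is always written in its $\Sigma_1$ form. Relations defined by
recursion on sets with a $\Delta_1$ recursion step are $\Delta_1$ over ZF, and so is
satisfaction for set structures.

\begin{enumerate}
\item[(A1)] If $U$ is transitive in $U'$, then $\Delta_0$ formulas with parameters in
$U$ have the same truth value in both, and $\Sigma_1$ formulas true in $U$ are true
in $U'$. If both are models of ZF, then relations that are $\Delta_1$ over ZF have
the same truth value in both.
\item[(A2)] Let $W=\bigcup_\gamma W_\gamma$ be the union of an increasing chain of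
models of ZF, each transitive in the later ones. A $\Sigma_1$ formula holds in $W$
if and only if it holds in some $W_\gamma$. Hence a relation that is $\Delta_1$ over
ZF has the same truth value in $W$ and in every $W_\gamma$ that contains the
parameters, even if $W$ is not a model of ZF.
\end{enumerate}
For (A2), each $W_\gamma$ is transitive in $W$ and a witness in $W$ lies in some
$W_\gamma$; the last assertion then follows from (A1) applied inside the chain.

\subsection*{Constructibility from a set}
In ZF, let $L_0(S)$ be the transitive closure of $\{S\}$, let $L_{\beta+1}(S)$ be the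
set of subsets of $L_\beta(S)$ that are first-order definable over it with
parameters, take unions at limits, and let $L(S)=\bigcup_\beta L_\beta(S)$. The
relations $y=L_\beta(S)$ and $x\in L_\beta(S)$ are $\Delta_1$ over ZF. In a model $W$
of ZF, the class $L(S)$ is a model of ZF, transitive in $W$, that contains $S$ and
all ordinals. It is the least such model:
\begin{enumerate}
\item[(L)] if $U$ is a model of ZF, transitive in $W$, with the same ordinals as $W$
and with $S\in U$, then $L(S)^W=L(S)^U\subseteq U$.
\end{enumerate}
This follows from (A1), and the same holds for $L$, which is contained in every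
$L(S)$. The reflection theorem in $L(S)$ says that for each formula $\psi$ there are
arbitrarily large $\beta$ such that $\psi$ is absolute between $L_\beta(S)$ and
$L(S)$.

\subsection*{Set forcing}
Posets have a largest element $1$; adjoining one does not change the generic
extensions. Let $U$ be a model of ZF and $\mathbb Q\in U$ a poset. A filter $H$ on
$\mathbb Q$ is \emph{generic over $U$} if it meets every dense $D\subseteq\mathbb Q$
with $D\in U$. The model $U[H]$ consists of the $\mathbb Q$-names of $U$ modulo the
relation $\exists q\in H\ q\Vdash\sigma=\tau$, with $\sigma\in\tau$ if and only if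
$\exists q\in H\ q\Vdash\sigma\in\tau$. The class of $\tau$ is $\tau^H$, and $x\in U$
is identified with $\check x^H$, where $\check x=\{(\check y,1):y\in x\}$. The
textbook facts below are consequences of theorems of ZF about the forcing relation,
and they hold for this structure without well-foundedness of $U$.

\begin{enumerate}
\item[(S1)] \emph{Forcing theorem.} For each formula $\theta$ the relation
$q\Vdash\theta(\vec\tau)$ is definable in $U$, and $U[H]\models\theta(\vec\tau^{\,H})$
if and only if some $q\in H$ forces $\theta(\vec\tau)$. The structure $U[H]$ is a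
model of ZF (of ZFC if $U$ is), $U$ is transitive in $U[H]$ with the same ordinals,
and $H\in U[H]$. Moreover $U[H]\models\tau^H=\mathrm{val}(\tau,H)$, where
$\mathrm{val}(\tau,H)=\{\mathrm{val}(\sigma,H):\exists q\in H\ (\sigma,q)\in\tau\}$ is
defined by recursion inside $U[H]$.
\item[(S2)] \emph{Product lemma.} Let $\mathbb Q_0,\mathbb Q_1\in U$. A filter on
$\mathbb Q_0\times\mathbb Q_1$ is generic over $U$ if and only if it has the form
$H_0\times H_1$ with $H_0$ generic over $U$ and $H_1$ generic over $U[H_0]$. The
condition is symmetric in the two factors, and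
$U[H_0][H_1]=U[H_0\times H_1]=U[H_1][H_0]$.
\item[(S3)] \emph{Symmetry.} An automorphism $\pi\in U$ of $\mathbb Q$ acts on names by
$\pi\tau=\{(\pi\sigma,\pi q):(\sigma,q)\in\tau\}$. It fixes check names, and
$q\Vdash\theta(\vec\tau)$ if and only if $\pi q\Vdash\theta(\pi\vec\tau)$.
\item[(S4)] \emph{Closure.} If $U\models\mathrm{ZFC}$ and, in $U$, descending sequences
in $\mathbb Q$ of length $<\lambda$ have lower bounds, then every sequence in $U[H]$
of length $<\lambda$ of elements of $U$ lies in $U$.
\item[(S5)] If $U$ is transitive in $U'$, both are models of ZF, $\mathbb Q\in U$ and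
$H$ is generic over both, then $\tau^H\mapsto\tau^H$ makes $U[H]$ transitive in
$U'[H]$.
\end{enumerate}
For (S5): the relations $q\Vdash\sigma\in\tau$ and $q\Vdash\sigma=\tau$ are defined by
recursion on names and are $\Delta_1$ over ZF, so the map is an embedding by (A1);
and every element of $\tau^H$ in $U'[H]$ has the form $\rho^H$ with $(\rho,q)\in\tau$
for some $q$, so $\rho\in U$ if $\tau\in U$. The relation $\mathrm{val}(\tau,H)=x$ is
also $\Delta_1$ over ZF.

We use canonical names for pairs and functions. The name $\{(\sigma,1),(\tau,1)\}$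
denotes the unordered pair, iterating it gives a name $\mathrm{op}(\sigma,\tau)$ for
the ordered pair, and for a family $\langle\tau_u:u\in d\rangle$ of names in the
ground model, $\{(\mathrm{op}(\check u,\tau_u),1):u\in d\}$ names the function
$u\mapsto\tau_u^H$. An automorphism acts on these names by acting on their
constituents.

\section{The flip in the simplest case}\label{sec:toy}

The idea is visible in a model of ZFC if we restrict the parameters. Let $M$ be a
countable model of $\mathrm{ZFC}+V{=}L$, and let $\mathbb P_0\in M$ be the poset of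
finite partial functions from $\omega\times2\times\omega$ to $2$, ordered by reverse
inclusion. A generic filter $G$ yields reals $x_{n,i}:\omega\to2$ with
$x_{n,i}(k)=(\bigcup G)(n,i,k)$. We regard the function $F(n,i)=x_{n,i}$ as a
sequence of ordered pairs $(x_{n,0},x_{n,1})$. By density $x_{n,0}\neq x_{n,1}$.
Since $G$ can be read off from $F$ and every element of $M[G]$ is
$\mathrm{val}(\tau,G)$ for some $\tau\in M=L^{M[G]}$, we have $M[G]=L(F)$.

\begin{proposition}\label{prop:toy}
Let $G\subseteq\mathbb P_0$ be generic over $M$ and let $c\subseteq\omega$ be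
$\mathrm{Add}(\omega,1)$-generic over $M[G]$. Then $M[G]$ is not definable in
$M[G][c]$ from a parameter $r\in M[c]$.
\end{proposition}

\begin{proof}
Let $K=M[c]$. By (S2), $G$ is generic over $K$ and $M[G][c]=K[G]$; by (L),
$M[G]=L(F)^{K[G]}$. Suppose that $\varphi(\cdot,r)$ defines $M[G]$ in $K[G]$, with
$r\in K$. Let $\dot x_{n,i}=\{((k,l)\check{\ },p):p\in\mathbb P_0,\
\mathrm{dom}\,p=\{(n,i,k)\},\ p(n,i,k)=l\}$, and let $\dot F$ be the canonical name
for $F$ built from these names. Some $p\in G$ forces over $K$ that
$\forall x\,(x\in L(\dot F)\leftrightarrow\varphi(x,\check r))$. Let $b$ be the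
finite set of all $n$ such that some $(n,i,k)$ is in $\mathrm{dom}\,p$. In $K$,
define a permutation $\pi$ of $\omega\times2\times\omega$ by
$\pi(n,i,k)=(n,1-i,k)$ if $n\in c\setminus b$ and $\pi(n,i,k)=(n,i,k)$ otherwise,
and let $(\pi p')(\pi j)=p'(j)$ for $p'\in\mathbb P_0$. The function $\pi p'$ is
hereditarily finite, so it lies in $M$ although $\pi$ does not. Hence $\pi$ is an
automorphism of $\mathbb P_0$ in $K$, and $\pi p=p$ by the choice of $b$. By (S3),
$p$ forces $\forall x\,(x\in L(\pi\dot F)\leftrightarrow\varphi(x,\check r))$. Let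
$F'=(\pi\dot F)^G$. Since $\pi\dot x_{n,i}=\dot x_{n,1-i}$ for $n\in c\setminus b$ and
$\pi\dot x_{n,i}=\dot x_{n,i}$ otherwise, $F'$ is $F$ with the pairs at positions
$n\in c\setminus b$ reversed. For instance, if $b=\{0,1\}$ and $c\cap5=\{0,2,3\}$,
then
\[
\begin{array}{c|ccccc}
n&0&1&2&3&4\\ \hline
F'(n,0)&x_{0,0}&x_{1,0}&x_{2,1}&x_{3,1}&x_{4,0}\\
F'(n,1)&x_{0,1}&x_{1,1}&x_{2,0}&x_{3,0}&x_{4,1}
\end{array}
\]
As $p\in G$, both forced statements are true in $K[G]$, so $L(F')=L(F)=M[G]$. Then
$c\setminus b=\{n:F'(n,0)\neq F(n,0)\}$ lies in $M[G]$, and so does the finite set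
$c\cap b$. Hence $c\in M[G]$, which is impossible for a generic $c$.
\end{proof}

The parameter $F$ does define $M[G]=L(F)$ in $M[G][c]$. To defeat every parameter,
four requirements must be met together, and they dictate the construction.

\emph{A proper class of stages.} No model of the form $L(S)$ can be a
counterexample. So we add a sequence of pairs at each ordinal stage $\alpha$. A
given parameter has a name that mentions boundedly many stages, and we flip at a
later one.

\emph{Increasing closure.} The union of all stages must satisfy Power Set, so late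
stages must not add subsets to a fixed set. We therefore let the generic objects of
stage $\alpha$ be generic for $\mathrm{Add}(\kappa_\alpha,1)$, where $\kappa_\alpha$
is larger than the number of conditions of the earlier stages.

\emph{Small supports.} The flip is defined from a set outside $M$ but must send
conditions, which are elements of $M$, to conditions. The flip of a condition that
mentions a set $b'$ of positions is computed from $c\cap b'$. For a Cohen real we know
$c\cap b'\in M$ for finite $b'$, so supports are finite. In general supports have size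
$<\lambda$, and the hypothesis on $a$ in Theorem~\ref{thm:main} is what is needed.

\emph{Hidden enumerations.} Small supports destroy closure. If
$\langle x_n:n<\omega\rangle$ is generic for the finite support product of copies of
$\mathrm{Add}(\kappa,1)$, then $n\mapsto\min\{\eta:x_n(\eta)=1\}$ maps $\omega$ onto
$\kappa$: given a condition and $\eta<\kappa$, pick $n$ outside its support and let
$x_n$ begin with $\eta$ zeros followed by a one. So such sequences must stay out of
the model. We replace each entry $x_{n,i}$ of a pair by a set $A$ of $\lambda$ many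
generic objects, and we put into $V$ the sequence of pairs of these sets but no
enumeration of any of them. Permutations inside the sets $A$ then show that each
element of $V$ depends on fewer than $\lambda$ generic objects, and for these the
closure is intact. This is the point where choice is lost.

\section{The class forcing}\label{sec:forcing}

Fix $M$ and $\lambda$ as in Theorem~\ref{thm:main}. A set is \emph{small} if it is an
element of $M$ of $M$-cardinality $<\lambda$. In $M$ define by recursion
\[
\mu_\alpha=\max\bigl(\lambda,|\alpha|,\sup\nolimits_{\beta<\alpha}\kappa_\beta\bigr),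
\qquad \kappa_\alpha=(2^{\mu_\alpha})^+ .
\]
Each $\kappa_\alpha$ is regular in $M$, $\lambda<\kappa_\alpha$, $\alpha<\kappa_\alpha$,
and $\kappa_\beta<\kappa_\alpha$ for $\beta<\alpha$. The class of \emph{indices} is
\[
I=\{(\alpha,\nu,i,\xi):\alpha\in\mathrm{Ord},\ \nu<\kappa_\alpha,\ i<2,\ \xi<\lambda\}.
\]
Here $\alpha$ is the \emph{stage}, $\nu$ is the \emph{position} of a pair, and $i$
selects one of its two entries. The \emph{cells} are the sets
$C(\alpha,\nu,i)=\{(\alpha,\nu,i,\xi):\xi<\lambda\}$. Restricting the stage gives
$I_{<\alpha}$, $I_{\ge\alpha}$ and $I_{[\alpha,\gamma)}$. A \emph{small sequence} is a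
function $t\in M$ from an ordinal $<\lambda$ into $I$, and $T_\alpha\in M$ is the set
of small sequences into $I_{<\alpha}$.

Let $\mathbb P$ be the class of functions $p\in M$ with small domain contained in $I$
such that $p(j)\in({}^{<\kappa_\alpha}2)^M$ for $j\in\mathrm{dom}\,p$ of stage
$\alpha$. Put $p\le q$ if $\mathrm{dom}\,p\supseteq\mathrm{dom}\,q$ and
$p(j)\supseteq q(j)$ for $j\in\mathrm{dom}\,q$. The largest condition is
$1=\emptyset$, and two conditions are compatible exactly when their values are
comparable on the common domain. For $J\subseteq I$ let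
$\mathbb P_J=\{p\in\mathbb P:\mathrm{dom}\,p\subseteq J\}$, and write
$\mathbb P_{<\alpha}$, $\mathbb P_{\ge\alpha}$, $\mathbb P_{[\alpha,\gamma)}$
accordingly. The following hold in $M$.

\begin{enumerate}
\item[(F0)] $|T_\alpha|\le2^{\mu_\alpha}$ and
$|\mathbb P_{<\alpha}|\le2^{\mu_\alpha}$. Indeed $|I_{<\alpha}|\le\mu_\alpha$, so
$|T_\alpha|\le\mu_\alpha^{<\lambda}\le2^{\mu_\alpha}$; and a condition in
$\mathbb P_{<\alpha}$ is a small subset of
$I_{<\alpha}\times\bigcup_{\beta<\alpha}{}^{<\kappa_\beta}2$, a set of size at most
$2^{\mu_\alpha}$, while $(2^{\mu_\alpha})^{<\lambda}=2^{\mu_\alpha}$ because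
$\lambda\le\mu_\alpha$.
\item[(F1)] Descending sequences of length $<\lambda$ in $\mathbb P_{<\gamma}$ have
lower bounds. Take coordinatewise unions: the domain is small because $\lambda$ is
regular, and each value has length $<\kappa_\beta$ because $\kappa_\beta>\lambda$ is
regular.
\item[(F2)] If $s\subseteq I_{\ge\alpha}$ is small, then the intersection of at most
$2^{\mu_\alpha}$ dense open subsets of $\mathbb P_s$ is dense. Indeed, descending
sequences of length $<\kappa_\alpha$ in $\mathbb P_s$ have lower bounds, since all
domains lie in the small set $s$ and each $\kappa_\beta$ with $\beta\ge\alpha$ is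
regular and $\ge\kappa_\alpha$. So below any condition one can enter the given sets
one after another in at most $2^{\mu_\alpha}<\kappa_\alpha$ steps.
\end{enumerate}

\subsection*{The forcing relation}
Since $\mathbb P$ is a proper class, (S1) does not apply to it, and we prove the
forcing theorem directly. We need it for $\mathbb P$ over $M$ and, in
Section~\ref{sec:nondef}, for a tail of $\mathbb P$ over a larger model. We also need
a predicate for a class-length sequence of names, because the model $V$ will be
defined from such a sequence.

Let $K$ be a countable model of ZFC in which $M$ is transitive, with the same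
ordinals. By (L), $M=L^K$, so $M$ and $\mathbb P_{\ge\alpha}$ are definable in $K$;
this is the main use of $V{=}L$. Fix $\alpha$ (note $\mathbb P_{\ge0}=\mathbb P$). A
filter $G\subseteq\mathbb P_{\ge\alpha}$ is \emph{generic over $K$} if it meets every
dense class definable in $K$ with parameters. It then meets every definable class
$\mathcal D$ that is dense below some $p\in G$, because
$\mathcal D\cup\{q:q\perp p\}$ is dense. A \emph{name} is a
$\mathbb P_{[\alpha,\gamma)}$-name in $K$ for some $\gamma$. If $G$ is generic, then
$G_{[\alpha,\gamma)}=G\cap\mathbb P_{[\alpha,\gamma)}$ is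
$\mathbb P_{[\alpha,\gamma)}$-generic over $K$: it is a filter because
$p{\restriction}I_{[\alpha,\gamma)}\ge p$, and for dense $D\in K$ the class
$\{p:p{\restriction}I_{[\alpha,\gamma)}\in D\}$ is dense. As
$\mathbb P_{[\alpha,\gamma')}\cong\mathbb P_{[\alpha,\gamma)}\times
\mathbb P_{[\gamma,\gamma')}$, (S2) and (S1) show that the models
$K[G_{[\alpha,\gamma)}]$ form an increasing chain of models of ZFC, each transitive in
the later ones, with the same ordinals. Let $K[G]$ be its union.

Let $\vec\sigma=\langle\sigma_\gamma:\gamma\ge\alpha\rangle$ be a $K$-definable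
sequence of names. The language $\mathcal L_{\mathcal S}$ has $\in$, $=$ and a binary
predicate $\mathcal S$, with connectives $\neg,\wedge,\forall$, and
$K[G]_{\vec\sigma}$ is the structure $K[G]$ with $\mathcal S$ interpreted as
$\{(\gamma,\sigma_\gamma^G):\gamma\ge\alpha\}$. Define $p\Vdash_{\vec\sigma}\theta$,
omitting the subscript when it is fixed, as follows.
\begin{itemize}
\item If $\theta$ is $\sigma\in\tau$ or $\sigma=\tau$ with
$\mathbb P_{[\alpha,\gamma)}$-names $\sigma,\tau$, then $p\Vdash\theta$ means that
$p{\restriction}I_{[\alpha,\gamma)}$ forces $\theta$ in the poset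
$\mathbb P_{[\alpha,\gamma)}$.
\item $p\Vdash\mathcal S(\sigma,\tau)$ means that the class
$\mathcal C_{\sigma,\tau}=\{q:\exists\gamma\ (q\Vdash\sigma=\check\gamma\text{ and }
q\Vdash\tau=\sigma_\gamma)\}$ is dense below $p$.
\item $p\Vdash\neg\theta$ means that no $q\le p$ forces $\theta$;
$p\Vdash\theta\wedge\theta'$ means that $p$ forces both; $p\Vdash\forall x\,\theta(x)$
means that $p\Vdash\theta(\tau)$ for all names $\tau$.
\end{itemize}
The first clause does not depend on $\gamma$. To see this, let $\gamma<\gamma'$, let
$p'\in\mathbb P_{[\alpha,\gamma')}$ and $p_0=p'{\restriction}I_{[\alpha,\gamma)}$. If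
$p_0$ forces $\theta$ (or $\neg\theta$) in the smaller poset, then $\theta$ (or
$\neg\theta$) holds in every extension by a generic filter for the larger poset that
contains $p'$, since it holds in the intermediate extension, which is transitive in
the larger one. As $K$ is countable, this means that $p'$ forces it in the larger
poset. If $p_0$ does not force $\theta$, some $q_0\le p_0$ forces $\neg\theta$, and
then $q_0\cup p'{\restriction}I_{[\gamma,\gamma')}\le p'$ forces $\neg\theta$ in the
larger poset.

For each $\theta$ the relation $p\Vdash\theta(\vec\tau)$ is definable in $K$, by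
induction on $\theta$, and each clause is preserved when $p$ is strengthened.

\begin{lemma}\label{lem:forcing}
\begin{enumerate}
\item[(a)] If $p\not\Vdash\theta$, then some $q\le p$ forces $\neg\theta$.
\item[(b)] If $G$ is generic over $K$, then $K[G]_{\vec\sigma}\models\theta(\vec\tau^{\,G})$
if and only if some $p\in G$ forces $\theta(\vec\tau)$.
\item[(c)] Let $\pi$ be a $K$-definable automorphism of $\mathbb P_{\ge\alpha}$ that maps
each $\mathbb P_{[\alpha,\gamma)}$ onto itself, and let
$\pi\vec\sigma=\langle\pi\sigma_\gamma:\gamma\ge\alpha\rangle$. Then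
\begin{equation}\label{eq:sym}
p\Vdash_{\vec\sigma}\theta(\vec\tau)\iff\pi p\Vdash_{\pi\vec\sigma}\theta(\pi\vec\tau).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
All three parts are proved by induction on $\theta$.

(a) For $\theta$ atomic in $\in,=$, take $q_0\le p{\restriction}I_{[\alpha,\gamma)}$
forcing $\neg\theta$ in $\mathbb P_{[\alpha,\gamma)}$ and let
$q=q_0\cup p{\restriction}I_{\ge\gamma}$; no $r\le q$ forces $\theta$, since
$r{\restriction}I_{[\alpha,\gamma)}\le q_0$. If $p\not\Vdash\mathcal S(\sigma,\tau)$, some
$q\le p$ has no extension in $\mathcal C_{\sigma,\tau}$, so no $r\le q$ forces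
$\mathcal S(\sigma,\tau)$. If $p\not\Vdash\neg\theta$, some $q\le p$ forces $\theta$;
every $r\le q$ forces $\theta$ and hence does not force $\neg\theta$, so
$q\Vdash\neg\neg\theta$. If $p\not\Vdash\theta\wedge\theta'$, say $p\not\Vdash\theta$,
take $q\le p$ forcing $\neg\theta$; no $r\le q$ forces $\theta\wedge\theta'$. If
$p\not\Vdash\forall x\,\theta(x)$, then $p\not\Vdash\theta(\tau)$ for some $\tau$; take
$q\le p$ forcing $\neg\theta(\tau)$; no $r\le q$ forces $\forall x\,\theta(x)$.

(b) For $\theta$ atomic in $\in,=$ this is (S1) for $\mathbb P_{[\alpha,\gamma)}$. If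
$\mathcal S(\sigma^G,\tau^G)$ holds, with $\sigma^G=\gamma$ and
$\tau^G=\sigma_\gamma^G$, then some $q\in G$ forces $\sigma=\check\gamma$ and
$\tau=\sigma_\gamma$; all its extensions lie in $\mathcal C_{\sigma,\tau}$, so $q$
forces $\mathcal S(\sigma,\tau)$. Conversely, if $p\in G$ forces
$\mathcal S(\sigma,\tau)$, then $G$ meets $\mathcal C_{\sigma,\tau}$ and the atomic case
applies. If $\neg\theta$ is true, then $G$ meets the class
$\{p:p\Vdash\theta\text{ or }p\Vdash\neg\theta\}$, dense by (a), in a condition that
cannot force $\theta$ by the induction hypothesis. If $p\in G$ forces $\neg\theta$ and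
$\theta$ is true, then some $q\in G$ forces $\theta$, and a common extension of $p$
and $q$ contradicts $p\Vdash\neg\theta$. Conjunction holds because $G$ is directed.
If $\forall x\,\theta(x)$ is true, then $G$ meets the class
$\{p:p\Vdash\forall x\,\theta(x)\text{ or }\exists\tau\ p\Vdash\neg\theta(\tau)\}$,
dense by (a), in a condition $p$. The second alternative would make
$\theta(\tau^G)$ false by the argument just given, so $p\Vdash\forall x\,\theta(x)$.
Conversely, if $p\in G$ forces $\forall x\,\theta(x)$, then $\theta(\tau^G)$ is true for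
every name $\tau$.

(c) For $\theta$ atomic in $\in,=$ this is (S3) for the restriction of $\pi$ to
$\mathbb P_{[\alpha,\gamma)}$, which is an element of $K$; we use that
$(\pi p){\restriction}I_{[\alpha,\gamma)}=\pi(p{\restriction}I_{[\alpha,\gamma)})$, which
holds because $p{\restriction}I_{[\alpha,\gamma)}$ is the strongest condition of
$\mathbb P_{[\alpha,\gamma)}$ above $p$. Since $\pi\check\gamma=\check\gamma$, the map
$\pi$ sends $\mathcal C_{\sigma,\tau}$ for $\vec\sigma$ onto
$\mathcal C_{\pi\sigma,\pi\tau}$ for $\pi\vec\sigma$. The remaining clauses follow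
because $\pi$ is an order automorphism and permutes the names.
\end{proof}

\subsection*{The generic filter}
Since $M$ is countable, there is a filter $G\subseteq\mathbb P$ generic over $M$. Fix
it, and write $G_J=G\cap\mathbb P_J$, $G_{<\gamma}$, and so on; thus
$M[G]=\bigcup_\gamma M[G_{<\gamma}]$. For $j\in I$ of stage $\alpha$ let
$x_j=\bigcup\{p(j):p\in G,\ j\in\mathrm{dom}\,p\}$. By density $x_j$ is a function from
$\kappa_\alpha$ to $2$. The map $j\mapsto x_j$ is injective: indices of different
stages give different domains, and for distinct $j,j'$ of the same stage the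
conditions $p$ with $p(j)\perp p(j')$ are dense. Moreover
\begin{equation}\label{eq:G}
p\in G\iff\forall j\in\mathrm{dom}\,p\ \ p(j)\subseteq x_j .
\end{equation}
For the direction from right to left, $G$ contains a condition $q$ with $q\le p$ or
$q\perp p$. In the second case $q(j)$ and $p(j)$ are incomparable for some $j$,
although both are initial segments of $x_j$. So $q\le p$.

For small $R\subseteq I$ the filter $G_R$ is $\mathbb P_R$-generic over $M$, since
$\{p:p{\restriction}R\in D\}$ is dense whenever $D\subseteq\mathbb P_R$ is. From (F1) and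
(S4) we get:
\begin{enumerate}
\item[(F3)] every sequence of length $<\lambda$ of elements of $M$ that lies in some
$M[G_{<\gamma}]$ lies in $M$.
\end{enumerate}
The structure $M[G]$ is not a model of ZF: by the density argument of
Section~\ref{sec:toy}, $\xi\mapsto\min\{\eta:x_{(\alpha,0,0,\xi)}(\eta)=1\}$ maps $\lambda$
onto $\kappa_\alpha$, so $M[G]$ has no cardinal above $\lambda$. It serves only as the
structure in which $V$ is defined and to which Lemma~\ref{lem:forcing} applies.

\section{The model $V$ and codes for its elements}\label{sec:model}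

Let $A_{\beta,\nu,i}=\{x_j:j\in C(\beta,\nu,i)\}$. These sets are nonempty and pairwise
disjoint. For a small sequence $t$ let
$x_t=\langle x_{t(\eta)}:\eta\in\mathrm{dom}\,t\rangle$, and put
\[
F_\alpha=\langle A_{\beta,\nu,i}:\beta<\alpha,\ \nu<\kappa_\beta,\ i<2\rangle,\qquad
E_\alpha=\{x_t:t\in T_\alpha\},\qquad S_\alpha=(F_\alpha,E_\alpha).
\]
The function $F_\alpha$ is the list of pairs $(A_{\beta,\nu,0},A_{\beta,\nu,1})$ below
stage $\alpha$. The set $E_\alpha$ supplies short sequences of generic objects and is
responsible for $\mathrm{DC}_{<\lambda}$; for $\lambda=\omega$ it is just the set of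
finite sequences of elements of $\bigcup\mathrm{ran}\,F_\alpha$. Note that $E_\alpha$ is
closed under concatenation of two sequences, hence of finitely many.

We have $S_\alpha\in M[G_{<\alpha}]$, and by (L) the class $L(S_\alpha)$ is the same in
all $M[G_{<\gamma}]$ with $\gamma\ge\alpha$. It is a model of ZF that contains $L=M$. For
$\alpha\le\gamma$ the set $S_\alpha$ is definable from $S_\gamma$ and $\alpha$:
\begin{equation}\label{eq:restrict}
F_\alpha=F_\gamma{\restriction}\{(\beta,\nu,i):\beta<\alpha\},\qquad
E_\alpha=\{e\in E_\gamma:\mathrm{ran}\,e\subseteq\textstyle\bigcup\mathrm{ran}\,F_\alpha\},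
\end{equation}
where the second equation uses the injectivity of $j\mapsto x_j$. Hence
$L(S_\alpha)\subseteq L(S_\gamma)$, and $L(S_\alpha)$ is transitive in $L(S_\gamma)$.
Define
\[
V=\bigcup_\alpha L(S_\alpha)\subseteq M[G].
\]
Interpret $\mathcal S$ in $M[G]$ as $\{(\alpha,S_\alpha):\alpha\in\mathrm{Ord}\}$. By
(A2), $x\in V$ if and only if
$M[G]\models\exists\alpha\,\exists s\,\exists\beta\,(\mathcal S(\alpha,s)\wedge
x\in L_\beta(s))$. So for each $\in$-formula $\varphi$ the relativization $\varphi^V$ is
a formula of $\mathcal L_{\mathcal S}$ that holds in $M[G]$ exactly when $\varphi$ holds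
in $V$. We also need a hierarchy that exhausts $V$ by elements of $V$. Let
$B_\gamma=\bigcup_{\alpha\le\gamma}L_\gamma(S_\alpha)$. By \eqref{eq:restrict},
$B_\gamma\in L(S_\gamma)$; the sets $B_\gamma$ increase with $\gamma$ and have union $V$;
and $w\in B_\gamma$ is expressed in $\mathcal L_{\mathcal S}$ by
$\exists\alpha\le\gamma\,\exists s\,(\mathcal S(\alpha,s)\wedge w\in L_\gamma(s))$.

To apply symmetry arguments we must know which generic objects an element of $V$
depends on. The next definition attaches to each element a description that consists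
of an ordinal and a small sequence of indices. Fix a $\Delta_1$ coding of finite
sequences of ordinals by ordinals, and let $\chi_k$ be the formula with code
$k\in\omega$. Let $D(S,o,e)=u$ mean: $o$ codes a triple $(\beta,k,o')$ with
$k\in\omega$ and $S,o',e\in L_\beta(S)$, and $u$ is the unique element of $L_\beta(S)$
with $L_\beta(S)\models\chi_k(u,S,o',e)$. This relation is $\Delta_1$ over ZF, so by
(A1) and (A2) it defines the same partial function in $M[G]$ and in all our models of
ZF that contain the arguments. Write
\[
D_\alpha(o,t)=D(S_\alpha,o,x_t)\qquad(t\in T_\alpha).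
\]

\begin{lemma}\label{lem:codes}
Every $u\in L(S_\alpha)$ equals $D_\alpha(o,t)$ for some ordinal $o$ and some
$t\in T_\alpha$. For every $x\in L(S_\alpha)$ there is an ordinal $\delta$ such that
every element of $x$ equals $D_\alpha(o,t)$ for some $o<\delta$ and $t\in T_\alpha$.
\end{lemma}

In the second case we say that $\delta$ \emph{bounds $x$ at $\alpha$}.

\begin{proof}
Work in $L(S_\alpha)$, and write $S,F,E$ for $S_\alpha,F_\alpha,E_\alpha$. Call $u$
\emph{coded} if $u=D(S,o,e)$ for some ordinal $o$ and some $e\in E$. We use the
following principle.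

$(\ast)$ \emph{If $\psi$ is a formula, $o'$ an ordinal, $e\in E$, and $u$ is the unique
set with $L(S)\models\psi(u,S,o',e)$, then $u$ is coded.} By reflection there is
$\beta$ with $u,S,o',e\in L_\beta(S)$ such that $\psi$ is absolute between $L_\beta(S)$
and $L(S)$. Then $u$ is the unique solution of $\psi(\cdot,S,o',e)$ in $L_\beta(S)$, and
$u=D(S,o,e)$ where $o$ codes $\beta$, the code of $\psi$, and $o'$.

We show by induction on $\zeta$ that all elements of $L_\zeta(S)$ are coded. Being coded
is definable in $L(S)$, so the induction is legitimate. The limit step is trivial.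

Let $\zeta=0$. The transitive closure of $\{S\}$ consists of $F$, $E$, the sets
$A_{\beta,\nu,i}$, the functions $x_j$, the sequences $e\in E$, certain ordinals, and
the sets $(v,w)$, $\{v\}$, $\{v,w\}$, where $(v,w)$ runs through the pair $S=(F,E)$, the
elements $((\beta,\nu,i),A_{\beta,\nu,i})$ of $F$, the pairs that make up the triples
$(\beta,\nu,i)$, the elements $(\eta,x_j)$ of the sequences in $E$, and the elements
$(\eta,l)$ of the $x_j$. Each of these sets is defined by one of finitely many formulas
from $S$, at most three ordinals, and at most one object $x_j$ or $e$. Since $x_j$ is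
the value at $0$ of $\langle x_j\rangle\in E$, and $\emptyset\in E$ can be used when no
such object occurs, $(\ast)$ applies.

For the successor step let
$u=\{z\in L_\zeta(S):L_\zeta(S)\models\chi_k(z,b_1,\dots,b_m)\}$ with
$b_1,\dots,b_m\in L_\zeta(S)$. By the induction hypothesis, and finitely many choices,
$b_l=D(S,o_l,e_l)$ with $e_l\in E$. Let $e\in E$ be the concatenation of
$e_1,\dots,e_m$, and let $o'$ code $\zeta,k,m$, the $o_l$ and the lengths of the $e_l$.
One fixed formula $\psi$ defines $u$ from $S,o',e$: decode $o'$, cut $e$ into the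
$e_l$, compute the $b_l$, and form $u$. By $(\ast)$, $u$ is coded.

For the second statement, assign to $u\in x$ the least $o$ such that $u=D(S,o,e)$ for
some $e\in E$, and use Replacement in $L(S)$.
\end{proof}

\section{Permutations of the cells}\label{sec:symmetry}

Let $\Gamma$ be the group of permutations $g$ of $I$ that map each cell onto itself,
move only a small set of indices, and whose restriction to that set lies in $M$. Each
$g\in\Gamma$ is a class of $M$ coded by an element of $M$. It acts on $\mathbb P$ by
$(gp)(gj)=p(j)$, and this is an automorphism that maps each $\mathbb P_{<\gamma}$ onto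
itself. Let
\[
\dot x_j=\{((\eta,l)\check{\ },p):\mathrm{dom}\,p=\{j\},\ p(j)(\eta)=l\},\qquad
\dot A_{\beta,\nu,i}=\{(\dot x_j,1):j\in C(\beta,\nu,i)\},
\]
let $\dot x_t$ be the canonical name for $x_t$ built from the $\dot x_{t(\eta)}$, let
$\dot E_\alpha=\{(\dot x_t,1):t\in T_\alpha\}$, and let $\dot F_\alpha$, $\dot S_\alpha$
be the canonical names built from these. The sequence
$\langle\dot S_\alpha:\alpha\in\mathrm{Ord}\rangle$ is definable in $M$, and in this
section and the next $\Vdash$ is the forcing relation of Lemma~\ref{lem:forcing} for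
$K=M$, the class $\mathbb P$ and this sequence. For $g\in\Gamma$ we have
$g\dot x_j=\dot x_{gj}$ and $g\dot x_t=\dot x_{g\circ t}$. Since $g$ permutes each cell
and $t\mapsto g\circ t$ permutes $T_\alpha$, also $g\dot S_\alpha=\dot S_\alpha$. So
\eqref{eq:sym} reads $p\Vdash\theta(\vec\tau)\iff gp\Vdash\theta(g\vec\tau)$.

In forced statements, $\theta(\dot D_\alpha(o,t))$ abbreviates
$\exists u\,(D(\dot S_\alpha,\check o,\dot x_t)=u\wedge\theta(u))$. Applying $g$ to the
names turns $\dot D_\alpha(o,t)$ into $\dot D_\alpha(o,g\circ t)$; in particular the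
names are fixed if $g$ fixes $\mathrm{ran}\,t$ pointwise.

\begin{lemma}\label{lem:perm}
\begin{enumerate}
\item[(i)] If $s,d_0,d_1\subseteq I$ are small, there is $g\in\Gamma$ fixing $s$
pointwise with $g[d_0\setminus s]\cap d_1=\emptyset$.
\item[(ii)] Let $h\in M$ be an injection of a small set $d_0\subseteq I$ into $I$ that
sends each index into its own cell. Then $h$ extends to some $g\in\Gamma$ that moves
only elements of cells meeting $d_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Work in $M$. Cells have size $\lambda$, so for small sets $d,d'\subseteq I$ there is an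
injection $k$ of $d$ into $I\setminus d'$ that sends each index into its own cell.
(i) Take such a $k$ from $d_0\setminus s$ into $I\setminus(d_0\cup d_1\cup s)$, and let
$g$ swap $j$ and $k(j)$ for $j\in d_0\setminus s$. (ii) Take such a $k$ from $d_0$ into
$I\setminus(d_0\cup h[d_0])$. Let $g_1$ swap $j$ and $k(j)$, and let $g_2$ swap $k(j)$
and $h(j)$, for $j\in d_0$. Then $g=g_2\circ g_1$ sends $j\in d_0$ to $h(j)$.
\end{proof}

\begin{lemma}[Supports]\label{lem:support}
Let $s\subseteq I$ be small, and let $\vec\tau$ be names fixed by every $g\in\Gamma$ that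
fixes $s$ pointwise. If $p\Vdash\theta(\vec\tau)$, then
$p{\restriction}s\Vdash\theta(\vec\tau)$.
\end{lemma}

\begin{proof}
Otherwise some $q\le p{\restriction}s$ forces $\neg\theta(\vec\tau)$, by
Lemma~\ref{lem:forcing}(a). By Lemma~\ref{lem:perm}(i) there is $g\in\Gamma$ fixing $s$
pointwise with $g[\mathrm{dom}\,p\setminus s]\cap\mathrm{dom}\,q=\emptyset$. Then
$gp\Vdash\theta(\vec\tau)$. The common domain of $gp$ and $q$ is contained in
$s\cap\mathrm{dom}\,p$, and there $(gp)(j)=p(j)\subseteq q(j)$. So $gp$ and $q$ have a
common extension, which forces $\theta(\vec\tau)$. This contradicts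
$q\Vdash\neg\theta(\vec\tau)$.
\end{proof}

\begin{example}\label{ex:noWO}
No set $A_{\beta,\nu,i}$ is well-orderable in $V$. Suppose that $f=D_\gamma(o,t)$ maps an
ordinal onto $A_{\beta,\nu,i}$. Let $C=C(\beta,\nu,i)$, pick $j\in C\setminus\mathrm{ran}\,t$
and $\zeta$ with $f(\zeta)=x_j$. By Lemmas~\ref{lem:forcing}(b) and~\ref{lem:support},
some $p\in G$ with $j\in\mathrm{dom}\,p\subseteq\mathrm{ran}\,t\cup\{j\}$ forces
$\dot D_\gamma(o,t)(\check\zeta)=\dot x_j$. Every condition $q$ can be extended by
$j'\mapsto p(j)$ for some $j'\in C$ outside $\mathrm{dom}\,q\cup\mathrm{ran}\,t\cup\{j\}$, so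
there is $j'\in C\setminus(\mathrm{ran}\,t\cup\{j\})$ with $p(j)\subseteq x_{j'}$. Let $g$
swap $j$ and $j'$. Then $gp\in G$ by \eqref{eq:G}, and $gp$ forces
$\dot D_\gamma(o,t)(\check\zeta)=\dot x_{j'}$. So $x_j=x_{j'}$, a contradiction.
\end{example}

To verify Separation and Power Set we shall describe a set $y$ as the set of all
$D_{\alpha_0}(o,t)$ for which some $p\in G$ stands in a relation $Z\in M$ to $(o,t)$. This
description does not place $y$ in $V$, because the map $j\mapsto x_j$ on a cell is not
available in $V$ (Example~\ref{ex:noWO}). What $L(S_\alpha)$ can test, given a sequence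
$e\in E_{\alpha}$ and a candidate $t\in M$, is whether $e$ \emph{looks like} $x_t$: the right
cells, the right pattern of equalities, the right initial segments. If $Z$ is
invariant, looking like $x_t$ is enough.

\begin{lemma}[Decoding]\label{lem:decode}
Let $\alpha_0\le\alpha$, let $t^*\in T_\alpha$ have range $s$, let $\delta$ be an ordinal,
and let $Z\in M$ be a set of triples $(o,t,p)$ with $o<\delta$, $t\in T_{\alpha_0}$ and
$p\in\mathbb P_{\mathrm{ran}\,t\,\cup\,s}$. Suppose that $(o,t,p)\in Z$ implies
$(o,g\circ t,gp)\in Z$ for every $g\in\Gamma$ fixing $s\cup I_{\ge\alpha}$ pointwise. Then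
\[
y_Z=\{D_{\alpha_0}(o,t):\exists p\in G\ (o,t,p)\in Z\text{ and }D_{\alpha_0}(o,t)
\text{ is defined}\}
\]
is an element of $L(S_\alpha)$.
\end{lemma}

\begin{proof}
Let $e^*=x_{t^*}\in E_\alpha$. The model $L(S_\alpha)$ contains $Z$, $t^*$, $e^*$ and
$S_{\alpha_0}$. In it, let $y^*$ be the set of all defined values $D(S_{\alpha_0},o,e)$
with $e\in E_{\alpha_0}$ such that some $(o,t,p)\in Z$ satisfies:
\begin{enumerate}
\item[(1)] $\mathrm{dom}\,t=\mathrm{dom}\,e$, and $e(\eta)\in A_{\beta,\nu,i}$ whenever
$t(\eta)\in C(\beta,\nu,i)$;
\item[(2)] $t(\eta)=t(\eta')\iff e(\eta)=e(\eta')$, and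
$t(\eta)=t^*(\zeta)\iff e(\eta)=e^*(\zeta)$;
\item[(3)] $p(t(\eta))\subseteq e(\eta)$ and $p(t^*(\zeta))\subseteq e^*(\zeta)$ whenever
the left sides are defined.
\end{enumerate}
If $(o,t,p)\in Z$ and $p\in G$, then $e=x_t$ satisfies (1)--(3), by the injectivity of
$j\mapsto x_j$ and \eqref{eq:G}. So $y_Z\subseteq y^*$.

Conversely, let $o,e,t,p$ be as in the definition of $y^*$, with $e=x_{t'}$ and
$t'\in T_{\alpha_0}$. By (1), $t'(\eta)$ lies in the cell of $t(\eta)$. Since
$j\mapsto x_j$ is injective, (2) says that $t(\eta)=t(\eta')\iff t'(\eta)=t'(\eta')$ and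
$t(\eta)=t^*(\zeta)\iff t'(\eta)=t^*(\zeta)$. Therefore the map $h$ on
$\mathrm{ran}\,t\cup s$ with $h(t(\eta))=t'(\eta)$ and $h(j)=j$ for $j\in s$ is well
defined and injective, and it lies in $M$. By Lemma~\ref{lem:perm}(ii), $h$ extends to
some $g\in\Gamma$ that moves only indices in $I_{<\alpha}$. This $g$ fixes
$s\cup I_{\ge\alpha}$ pointwise and $g\circ t=t'$, so $(o,t',gp)\in Z$. By (3),
$(gp)(t'(\eta))=p(t(\eta))\subseteq x_{t'(\eta)}$ and $(gp)(j)=p(j)\subseteq x_j$ for
$j\in s$, whenever these values are defined. As
$\mathrm{dom}\,p\subseteq\mathrm{ran}\,t\cup s$, \eqref{eq:G} gives $gp\in G$. So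
$D(S_{\alpha_0},o,e)=D_{\alpha_0}(o,t')\in y_Z$, and $y_Z=y^*$.
\end{proof}

\section{The axioms of ZF and dependent choice in $V$}\label{sec:ZF}

\begin{proposition}\label{prop:ZF}
$V$ is a countable model of $\mathrm{ZF}+\mathrm{DC}_{<\lambda}$ that contains $M$ and has
the same ordinals and the same sequences of ordinals of length $<\lambda$ as $M$. The
ordinal $\lambda$ is a regular cardinal in $V$.
\end{proposition}

\begin{proof}
The model $V$ is countable because $M[G]$ is, and $M\subseteq V\subseteq M[G]$ have the
same ordinals. A sequence of ordinals of length $<\lambda$ in $V$ lies in some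
$M[G_{<\gamma}]$, hence in $M$ by (F3). In particular no such sequence is cofinal in
$\lambda$, so $\lambda$ is a regular cardinal in $V$. Extensionality, Foundation,
Infinity, Pairing and Union hold in $V$ by (A1), since $V$ is the union of a chain of
models of ZF, each transitive in $V$. We verify Separation, Collection (which together
give Replacement), Power Set and $\mathrm{DC}_{<\lambda}$.

\smallskip
\noindent\emph{Separation.} Let $x,v\in V$, let $\varphi$ be a formula, and consider
$y=\{u\in x:V\models\varphi(u,v)\}$. Choose $\alpha$ with $x,v\in L(S_\alpha)$. By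
Lemma~\ref{lem:codes}, write $(x,v)=D_\alpha(o^*,t^*)$ with $s=\mathrm{ran}\,t^*$, and let
$\delta$ bound $x$ at $\alpha$. Let $Y\in M$ be the set of all $(o,t,p)$ with $o<\delta$,
$t\in T_\alpha$, $p\in\mathbb P_{\mathrm{ran}\,t\,\cup\,s}$. Let $\Theta(o,t)$ be the
statement ``there are $x,v,u$ with $(x,v)=\dot D_\alpha(o^*,t^*)$,
$u=\dot D_\alpha(o,t)$, $u\in x$ and $\varphi^V(u,v)$'', and let
$Z=\{(o,t,p)\in Y:p\Vdash\Theta(o,t)\}$. Then $Z\in M$ because forcing is definable in
$M$. If $g\in\Gamma$ fixes $s$ pointwise, then $p\Vdash\Theta(o,t)$ implies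
$gp\Vdash\Theta(o,g\circ t)$, so $Z$ is invariant as in Lemma~\ref{lem:decode} with
$\alpha_0=\alpha$. If $(o,t,p)\in Z$ and $p\in G$, then $\Theta(o,t)$ is true and
$D_\alpha(o,t)\in y$. If $u\in y$, write $u=D_\alpha(o,t)$ with $o<\delta$. Then
$\Theta(o,t)$ is true, so some $p\in G$ forces it, and by Lemma~\ref{lem:support} so does
$p{\restriction}(\mathrm{ran}\,t\cup s)\in G$. Thus $y=y_Z\in L(S_\alpha)\subseteq V$.

\smallskip
\noindent\emph{Collection.} Let $x,v,\alpha,o^*,t^*,s,\delta,Y$ be as above, and suppose
$V\models\forall u\in x\,\exists w\,\varphi(u,w,v)$. The witnesses can be bounded in $M$,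
since there is only a set of possible descriptions of $u$ and of conditions that matter.
Let $\Theta(o,t,\gamma)$ be ``there are $x,v,u$ with $(x,v)=\dot D_\alpha(o^*,t^*)$,
$u=\dot D_\alpha(o,t)$, $u\in x$ and $\exists w\in B_{\check\gamma}\,\varphi^V(u,w,v)$''.
For $(o,t,p)\in Y$ let $h(o,t,p)$ be the least $\gamma$ with
$p\Vdash\Theta(o,t,\gamma)$, and $0$ if there is none. By Replacement in $M$, $h\in M$; let
$\gamma^*=\sup\mathrm{ran}\,h$. Let $u=D_\alpha(o,t)\in x$ with $o<\delta$, and choose
$\gamma$ such that $B_\gamma$ contains a witness for $u$. By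
Lemmas~\ref{lem:forcing}(b) and~\ref{lem:support}, some $p\in G$ with $(o,t,p)\in Y$
forces $\Theta(o,t,\gamma)$. Then $p$ forces $\Theta(o,t,h(o,t,p))$, so
$B_{h(o,t,p)}\subseteq B_{\gamma^*}$ contains a witness for $u$. Finally
$B_{\gamma^*}\in V$.

\smallskip
\noindent\emph{Power Set.} Let $x\in L(S_{\alpha_0})$, let $\delta$ bound $x$ at $\alpha_0$,
and let $\alpha\ge\max(\alpha_0,\delta)$. We claim that every $y\in V$ with $y\subseteq x$
lies in $L(S_\alpha)$. Then the power set of $x$ computed in $L(S_\alpha)$ is the power
set of $x$ in $V$.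

Let $y=D_\gamma(o^*,t^*)$ with $\gamma\ge\alpha$, and split $R=\mathrm{ran}\,t^*$ into
$R_0=R\cap I_{<\alpha}$ and $R_1=R\cap I_{\ge\alpha}$. The difficulty is that $y$ seems to
depend on the generic objects indexed by $R_1$. But there are few questions of the form
``is $u\in y$?'', and $\mathbb P_{R_1}$ is closed enough for a single condition to settle
its share of all of them. Let $Y$ now be the set of $(o,t,p)$ with $o<\delta$,
$t\in T_{\alpha_0}$, $p\in\mathbb P_{\mathrm{ran}\,t\,\cup\,R_0}$. Since
$|\delta|\le|\alpha|\le\mu_\alpha$, $T_{\alpha_0}\subseteq T_\alpha$ and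
$p\in\mathbb P_{<\alpha}$, (F0) gives $|Y|\le2^{\mu_\alpha}$ in $M$. Let $\Theta(o,t)$ be
``$\dot D_{\alpha_0}(o,t)\in\dot D_\gamma(o^*,t^*)$''. For $(o,t,p)\in Y$ the set
\[
\{q\in\mathbb P_{R_1}: p\cup q\Vdash\Theta(o,t),\text{ or no }q'\le q\text{ in }
\mathbb P_{R_1}\text{ has }p\cup q'\Vdash\Theta(o,t)\}
\]
is open, and it is dense because a condition outside it has an extension of the first
kind. The family of these sets lies in $M$. By (F2) and the genericity of $G_{R_1}$,
some $q^*\in G_{R_1}$ lies in all of them. Let
$Z=\{(o,t,p)\in Y:p\cup q^*\Vdash\Theta(o,t)\}\in M$. If $g\in\Gamma$ fixes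
$R_0\cup I_{\ge\alpha}$ pointwise, then it fixes $\dot x_{t^*}$ and
$g(p\cup q^*)=gp\cup q^*$. So $Z$ is invariant as in Lemma~\ref{lem:decode}, applied with
$s=R_0$ and with an enumeration of $R_0$ in $T_\alpha$ in the role of $t^*$. Hence
$y_Z\in L(S_\alpha)$, and it remains to show $y=y_Z$.

If $(o,t,p)\in Z$ and $p\in G$, then $p\cup q^*\in G$ by \eqref{eq:G}, so
$D_{\alpha_0}(o,t)\in y$. Conversely let $u\in y$. As $y\subseteq x$, we can write
$u=D_{\alpha_0}(o,t)$ with $o<\delta$ and $t\in T_{\alpha_0}$. By
Lemmas~\ref{lem:forcing}(b) and~\ref{lem:support}, some $p'\in G$ with domain contained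
in $\mathrm{ran}\,t\cup R$ forces $\Theta(o,t)$. Let
$p=p'{\restriction}(\mathrm{ran}\,t\cup R_0)\in G$, and let $q'\in G_{R_1}$ extend both
$q^*$ and $p'{\restriction}R_1$. Then $p\cup q'\le p'$, so $p\cup q'\Vdash\Theta(o,t)$. Thus
$q^*$ fails the second alternative for $(o,t,p)$ and satisfies the first, that is,
$(o,t,p)\in Z$ and $u\in y_Z$.

\smallskip
\noindent\emph{Dependent choice.} We first show: if $X\in L(S_\alpha)$, $\gamma\ge\alpha$,
and $f\in M[G_{<\gamma}]$ is a sequence of length $<\lambda$ of elements of $X$, then
$f\in L(S_\alpha)$. In $M[G_{<\gamma}]$, which satisfies choice and contains the map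
$t\mapsto x_t$ on $T_\alpha$, choose $o_\eta$ and $t_\eta\in T_\alpha$ with
$f(\eta)=D_\alpha(o_\eta,t_\eta)$. By (F3), the sequence
$\langle(o_\eta,t_\eta):\eta\in\mathrm{dom}\,f\rangle$ lies in $M$. The concatenation $t$
of the $t_\eta$ has length $<\lambda$ because $\lambda$ is regular, so $x_t\in E_\alpha$.
In $L(S_\alpha)$ we cut $x_t$ into the pieces $x_{t_\eta}$, whose lengths are known in
$M$, and compute $f$.

Now let $\mu<\lambda$, and let $X,R\in V$ satisfy the hypothesis of $\mathrm{DC}_\mu$ in
$V$. Choose $\alpha$ with $X,R\in L(S_\alpha)$. Since every element of $V$ lies in some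
$M[G_{<\gamma}]$, the statement just proved shows that $V$, $L(S_\alpha)$ and
$M[G_{<\alpha}]$ have the same set $X^{<\mu}$. So the hypothesis holds in
$M[G_{<\alpha}]$, where choice yields $f:\mu\to X$ with
$(f{\restriction}\eta)\mathrel{R}f(\eta)$ for all $\eta<\mu$. Again $f\in L(S_\alpha)\subseteq V$.
\end{proof}

\section{Non-definability of $V$}\label{sec:nondef}

We complete the proof of Theorem~\ref{thm:main}. Let $\mathbb Q$, $H$ and $a$ be as in
the theorem, and suppose toward a contradiction that
$V=\{x\in V[H]:V[H]\models\varphi(x,r)\}$ with $r\in V[H]$. Let $\dot a,\dot r\in V$ be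
$\mathbb Q$-names for $a$ and $r$. We follow the proof of
Proposition~\ref{prop:toy}, where we forced with $\mathbb P_0$ over a model $K$ that
contained the new set and the parameter. Here $K$ will be $M[G_{<\alpha}][H]$ and the
forcing will be $\mathbb P_{\ge\alpha}$. Two points need work that was not needed
before: $H$ is only known to be generic over $V$, and $V[H]$ is not the full extension
of $K$, so we must check that the flip leaves $V[H]$ unchanged.

\subsection*{Step 1: a more generic filter}
Extend the forcing language of $\mathbb Q$ over $V$ by a unary predicate $\check V$,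
interpreted in the extension as the ground model $V$, and let $q\Vdash\check V(\tau)$
mean that $\{q':\exists x\ q'\Vdash\tau=\check x\}$ is dense below $q$. With the clauses
for $\neg,\wedge,\forall$ of Section~\ref{sec:forcing}, this relation is definable in
$V$, and the proofs of Lemma~\ref{lem:forcing}(a),(b) apply with $\check V$ in place of
$\mathcal S$. The dense classes that occur are definable subsets of $\mathbb Q$, hence
elements of $V$ by Separation, and no choice is used. So some $q\in H$ forces:
\begin{enumerate}
\item[(H1)] $\forall x\,(\check V(x)\leftrightarrow\varphi(x,\dot r))$;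
\item[(H2)] $\dot a$ is a set of ordinals and $\neg\check V(\dot a)$;
\item[(H3)] $\check V(\dot a\cap b)$ whenever $b$ is a set of ordinals such that $b$ and
some bijection of $b$ with an ordinal $<\lambda$ satisfy $\check V$.
\end{enumerate}
These statements hold for every filter generic over $V$ that contains $q$. Since $M[G]$
is countable, we may replace $H$ by a filter that contains $q$ and meets every dense
subset of $\mathbb Q$ definable with parameters over the structure $(M[G];\in,G)$. Such
an $H$ is generic over $V$, over every $L(S_\gamma)$ and over every $M[G_{<\gamma}]$ that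
contains $\mathbb Q$, since the dense sets in these models are elements of $M[G]$. Write
again $a=\dot a^H$ and $r=\dot r^H$.

\subsection*{Step 2: the tail is generic over $K$}
The set $a$ is bounded in the ordinals and $\alpha<\kappa_\alpha$, so we can fix $\alpha$
with $\mathbb Q,\dot a,\dot r\in L(S_\alpha)$ and $a\subseteq\kappa_\alpha$. This is why
stage $\alpha$ has $\kappa_\alpha$ positions: every element of $a$ is one of them. Let
$N=M[G_{<\alpha}]$ and $K=N[H]$. Then $K$ is a countable model of ZFC in which $M$ is
transitive with the same ordinals, so Section~\ref{sec:forcing} applies to it.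

\begin{lemma}\label{lem:mutual}
$G_{\ge\alpha}$ is $\mathbb P_{\ge\alpha}$-generic over $K$.
\end{lemma}

\begin{proof}
The set $G_{\ge\alpha}$ is a filter because $p{\restriction}I_{\ge\alpha}\ge p$.

\emph{Genericity over $N$.} Let $\mathcal D\subseteq\mathbb P_{\ge\alpha}$ be a dense class
defined in $N$ by $\chi(\cdot,\dot z^{G_{<\alpha}})$. That $\chi$ defines a dense subclass
of $\mathbb P_{\ge\alpha}$ is a first-order statement of $N$, since $M=L^N$; let
$p_0\in G_{<\alpha}$ force it. The class $\mathcal D'$ of all $p\le p_0$ in $\mathbb P$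
such that $p{\restriction}I_{<\alpha}$ forces
$\chi((p{\restriction}I_{\ge\alpha})\check{\ },\dot z)$ in $\mathbb P_{<\alpha}$ is definable
in $M$. It is dense below $p_0$: given $p\le p_0$, there are
$p_1\le p{\restriction}I_{<\alpha}$ in $\mathbb P_{<\alpha}$ and
$p_2\le p{\restriction}I_{\ge\alpha}$ in $\mathbb P_{\ge\alpha}$ with
$p_1\Vdash\chi(\check p_2,\dot z)$, and $p_1\cup p_2\in\mathcal D'$. If
$p\in G\cap\mathcal D'$, then $p{\restriction}I_{\ge\alpha}\in G_{\ge\alpha}\cap\mathcal D$.

\emph{Genericity over $K$.} Let $\mathcal D$ be a dense class defined in $K$ by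
$\chi(\cdot,\dot z^H)$ with $\dot z\in N$, and let $q_0\in H$ force over $N$ that $\chi$
defines a dense subclass of $\mathbb P_{\ge\alpha}$. Let
\[
\Delta=\{q'\le q_0:\exists p\in G_{\ge\alpha}\ \ N\models q'\Vdash_{\mathbb Q}
\chi(\check p,\dot z)\}.
\]
Every element of $N$ is $\mathrm{val}(\tau,G_{<\alpha})$ for some $\tau\in L$, so
$N=L(G_{<\alpha})$, and $N$ is definable in $M[G]$ from the element $G_{<\alpha}$ by (A2).
Hence $\Delta$ is definable over $(M[G];\in,G)$. To see that $\Delta$ is dense below
$q_0$, let $q_1\le q_0$. The class
$\{p\in\mathbb P_{\ge\alpha}:\exists q'\le q_1\ q'\Vdash\chi(\check p,\dot z)\}$ is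
definable in $N$. It is dense, because for each $p_1$ the condition $q_1$ forces that some
$p\le p_1$ satisfies $\chi$, and some $q'\le q_1$ decides such a $p\in M$. By the first
part, $G_{\ge\alpha}$ meets this class, which gives $q'\in\Delta$ below $q_1$. By Step~1,
$H$ meets $\Delta\cup\{q':q'\perp q_0\}$, hence $\Delta$. For $q'\in H\cap\Delta$ with
witness $p$ we get $p\in G_{\ge\alpha}\cap\mathcal D$.
\end{proof}

\subsection*{Step 3: $V$ and $V[H]$ as classes of $K[G_{\ge\alpha}]$}
Let $W_\gamma=K[G_{[\alpha,\gamma)}]$ for $\gamma\ge\alpha$ and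
$W=K[G_{\ge\alpha}]=\bigcup_{\gamma\ge\alpha}W_\gamma$. By Lemma~\ref{lem:mutual} and (S2),
$W_\gamma=N[G_{[\alpha,\gamma)}][H]=M[G_{<\gamma}][H]$. We claim that
\begin{equation}\label{eq:VH}
V=\bigcup_{\gamma\ge\alpha}L(S_\gamma),\qquad
V[H]=\bigcup_{\gamma\ge\alpha}L(S_\gamma)[H]=\bigcup_{\gamma\ge\alpha}L((S_\gamma,H)),
\end{equation}
where $V[H]$ is viewed as a substructure of $W$. The first equation holds because the
models $L(S_\gamma)$ increase. By (S5), $L(S_\gamma)[H]$ is transitive both in $V[H]$ and
in $W_\gamma$, and every $\mathbb Q$-name of $V$ lies in some $L(S_\gamma)$. This gives the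
second equation and embeds $V[H]$ in $W$; by (S1) the embedding sends $\tau^H$ to
$\mathrm{val}(\tau,H)$, so it does not depend on $\gamma$. In particular
$a=\mathrm{val}(\dot a,H)$ and $r=\mathrm{val}(\dot r,H)$ are elements of $K$. For the last
equation work in $W_\gamma$. The model $L(S_\gamma)[H]$ satisfies ZF, is transitive in
$W_\gamma$ with the same ordinals, and contains $S_\gamma$ and $H$, so it contains
$L((S_\gamma,H))$ by (L). Conversely, $L((S_\gamma,H))$ contains $L(S_\gamma)$ and $H$, so it
contains $\mathrm{val}(\tau,H)$ for every name $\tau\in L(S_\gamma)$.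

We now force with $\mathbb P_{\ge\alpha}$ over $K$. Define names $\dot x_j$, $\dot x_t$,
$\dot A_{\beta,\nu,i}$, $\dot F_\gamma$, $\dot E_\gamma$, $\dot S_\gamma$ in $K$ as in
Section~\ref{sec:symmetry}, except that $\dot x_j=\check x_j$ for $j\in I_{<\alpha}$; the map
$j\mapsto x_j$ on $I_{<\alpha}$ lies in $N\subseteq K$. Then
$\vec\sigma=\langle\dot S_\gamma:\gamma\ge\alpha\rangle$ is definable in $K$ and
$\dot S_\gamma^{G_{\ge\alpha}}=S_\gamma$. Consider the $\mathcal L_{\mathcal S}$-formulas
\begin{align*}
v(x)&:\ \exists\gamma\,\exists s\,\exists\beta\,\bigl(\mathcal S(\gamma,s)\wedge x\in L_\beta(s)\bigr),\\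
w(x,h)&:\ \exists\gamma\,\exists s\,\exists\beta\,\bigl(\mathcal S(\gamma,s)\wedge x\in L_\beta((s,h))\bigr),\\
\Psi(h,y)&:\ \forall x\,\bigl(w(x,h)\rightarrow(v(x)\leftrightarrow\varphi^{w(\cdot,h)}(x,y))\bigr),
\end{align*}
where $\varphi^{w(\cdot,h)}$ is $\varphi$ with all quantifiers restricted to the class defined
by $w(\cdot,h)$. By \eqref{eq:VH} and (A2), in $W_{\vec\sigma}=K[G_{\ge\alpha}]_{\vec\sigma}$ the
formula $v$ defines $V$ and $w(\cdot,H)$ defines $V[H]$. By (H1), $\Psi(H,r)$ holds there,
so by Lemma~\ref{lem:forcing}(b) there is $p\in G_{\ge\alpha}$ with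
$p\Vdash_{\vec\sigma}\Psi(\check H,\check r)$.

\subsection*{Step 4: the flip}
Let $b=\{\nu:\exists i\,\exists\xi\ (\alpha,\nu,i,\xi)\in\mathrm{dom}\,p\}$, a small set. In
$K$ define an involution $\pi$ of $I$ by
\[
\pi(\beta,\nu,i,\xi)=
\begin{cases}
(\beta,\nu,1-i,\xi)&\text{if }\beta=\alpha\text{ and }\nu\in a\setminus b,\\
(\beta,\nu,i,\xi)&\text{otherwise.}
\end{cases}
\]
The hypothesis on $a$ enters here, to show that $\pi{\restriction}d\in M$ for every small
$d\subseteq I$. First, $a\cap b'\in M$ for every small set of ordinals $b'$. Indeed, let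
$k:\eta\to b'$ be a bijection in $M$ with $\eta<\lambda$. By (H3), $a\cap b'\in V$, so the
characteristic function of $k^{-1}[a\cap b']$ is a sequence of ordinals of length
$\eta<\lambda$ in $V$. It lies in $M$ by Proposition~\ref{prop:ZF}, and hence so does
$a\cap b'$. Now let $b'$ be the small set of positions of elements of $d$. Then
$\pi{\restriction}d$ is computed from $d$, $\alpha$, $b$ and $a\cap b'$, all of which lie in
$M$.

Consequently $(\pi p')(\pi j)=p'(j)$ defines an element $\pi p'$ of $M$ for each
$p'\in\mathbb P_{\ge\alpha}$. As $\pi$ preserves stages, $p'\mapsto\pi p'$ is a $K$-definable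
involutive automorphism of $\mathbb P_{\ge\alpha}$ that maps each
$\mathbb P_{[\alpha,\gamma)}$ onto itself. Also $t\mapsto\pi\circ t$ permutes each $T_\gamma$.
By the choice of $b$, $\pi$ fixes $\mathrm{dom}\,p$ pointwise, so $\pi p=p$. Check names
are fixed, so \eqref{eq:sym} gives $p\Vdash_{\pi\vec\sigma}\Psi(\check H,\check r)$. Since
$p\in G_{\ge\alpha}$, Lemma~\ref{lem:forcing}(b) shows that $\Psi(H,r)$ holds in
$W_{\pi\vec\sigma}$, where $\mathcal S$ is interpreted by the sets
$S'_\gamma=(\pi\dot S_\gamma)^{G_{\ge\alpha}}$.

We compute $S'_\gamma$. We have $\pi\dot x_j=\dot x_{\pi j}$ for all $j\in I$; for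
$j\in I_{<\alpha}$ this holds because $\dot x_j$ is a check name and $\pi j=j$. Hence
$\pi\dot x_t=\dot x_{\pi\circ t}$ and $\pi\dot E_\gamma=\dot E_\gamma$, and
$S'_\gamma=(F'_\gamma,E_\gamma)$, where
$F'_\gamma=\langle A'_{\beta,\nu,i}:\beta<\gamma,\ \nu<\kappa_\beta,\ i<2\rangle$ and
\begin{equation}\label{eq:flip}
A'_{\beta,\nu,i}=
\begin{cases}
A_{\beta,\nu,1-i}&\text{if }\beta=\alpha\text{ and }\nu\in a\setminus b,\\
A_{\beta,\nu,i}&\text{otherwise.}
\end{cases}
\end{equation}

\subsection*{Step 5: the flip preserves $V[H]$ and changes $V$}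
Let $\gamma\ge\alpha$ and work in $W_\gamma$. Since $\dot a\in L(S_\alpha)\subseteq L(S_\gamma)$,
the set $a=\mathrm{val}(\dot a,H)$ lies in $L((S_\gamma,H))$, and $b\in M$. By
\eqref{eq:flip}, $S'_\gamma\in L((S_\gamma,H))$. Conversely, $F'_\gamma$ agrees with
$F_\gamma$ below stage $\alpha$ and the second components of $S'_\gamma$ and $S_\gamma$ are
equal, so the equations \eqref{eq:restrict} compute $S_\alpha$ from $S'_\gamma$. Hence
$\dot a\in L(S_\alpha)\subseteq L((S'_\gamma,H))$, so $a\in L((S'_\gamma,H))$, and undoing the
flip gives $S_\gamma\in L((S'_\gamma,H))$. By (L),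
$L((S'_\gamma,H))=L((S_\gamma,H))$ for all $\gamma\ge\alpha$.

So in $W_{\pi\vec\sigma}$ the formula $w(\cdot,H)$ still defines $V[H]$, while $v$ defines
$V'=\bigcup_{\gamma\ge\alpha}L(S'_\gamma)\subseteq V[H]$. The truth of $\Psi(H,r)$ in both
structures gives
\[
V'=\{x\in V[H]:V[H]\models\varphi(x,r)\}=V .
\]
Thus $S'_{\alpha+1}\in V$, and also $S_{\alpha+1}\in V$. Since
$A_{\alpha,\nu,0}\neq A_{\alpha,\nu,1}$ and $a\subseteq\kappa_\alpha$, \eqref{eq:flip} gives
\[
a\setminus b=\{\nu<\kappa_\alpha:A'_{\alpha,\nu,0}\neq A_{\alpha,\nu,0}\}\in V .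
\]
Also $a\cap b\in M\subseteq V$ by Step~4. So $a\in V$, contradicting (H2). Together with
Proposition~\ref{prop:ZF}, this proves Theorem~\ref{thm:main}. \qed

\begin{remark}\label{rem:ground}
The proof does not need $V'$ to be a model of ZF, but $V'$ is in fact a second ground of
$V[H]$. Drop the assumption that $V$ is definable, keep $H,a,\alpha$ as in Steps~1 and~2
(with (H2) and (H3)), and let $b$ be any small set of ordinals. The image
$G^+=\pi[G_{\ge\alpha}]$ is generic over $K$, because $\pi$ permutes the $K$-definable dense
classes. The filter $G'=\{p'\cup p'':p'\in G_{<\alpha},\ p''\in G^+\}$ is $\mathbb P$-generic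
over $M$: if $\mathcal D$ is dense and definable in $M$, then
$\{p''\in\mathbb P_{\ge\alpha}:\exists p'\in G_{<\alpha}\ p'\cup p''\in\mathcal D\}$ is
definable in $N$, and it is dense because for each $p''_0$ the set
$\{p'\in\mathbb P_{<\alpha}:\exists p''\le p''_0\ p'\cup p''\in\mathcal D\}$ is dense and lies
in $M$. The generic objects of $G'$ are $x'_j=x_{\pi j}$, so $V'$ is the model built from
$G'$, and Proposition~\ref{prop:ZF} applies to it. By (S2), $H$ is generic over each
$N[G^+\cap\mathbb P_{[\alpha,\gamma)}]\supseteq L(S'_\gamma)$, hence over $V'$. Steps~3 and~5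
give $V'[H]=V[H]$ and $S'_{\alpha+1}\in V'\setminus V$.
\end{remark}

\section{Consequences and limits}\label{sec:consequences}

If ZF is consistent, then so is $\mathrm{ZFC}+V{=}L$ (G\"odel), and this theory has a
countable model $M$ by the L\"owenheim--Skolem theorem.

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(1) Take $M$ as above and let $V$ be the model of Theorem~\ref{thm:main} for
$\lambda=\omega$. Let $a\in V[H]\setminus V$ be a set of ordinals and let $b\in V$ be a
finite set of ordinals. Then $a\cap b$ is a finite set of ordinals in $V[H]$, and ZF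
proves that every such set is constructible. So $a\cap b\in L^{V[H]}=L^V\subseteq V$ by
(L), and Theorem~\ref{thm:main} applies. Now let $\mathbb Q$ be well-orderable in $V$.
Passing to an isomorphic copy, we may assume that its underlying set is an ordinal, so
that $H$ is a set of ordinals. If $H\in V$, then every element $\mathrm{val}(\tau,H)$ of
$V[H]$ lies in $V$. So if $V[H]\neq V$, then $H\notin V$ and $V$ is not definable in
$V[H]$. If $V[H]=V$, the formula $x=x$ defines $V$.

(2) Since $V$ and $M$ have the same sequences of ordinals of length $<\lambda$,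
$\mathrm{Add}(\lambda,1)^V=({}^{<\lambda}2)^M$. In $M$ this set has size
$2^{<\lambda}=\lambda$, because $M$ satisfies GCH. A bijection with $\lambda$ lies in
$M\subseteq V$, and $\lambda$ is a regular cardinal of $V$ because a shorter cofinal
sequence would lie in $M$. Let $c\subseteq\lambda$ be generic over $V$. For $y\in V$ the
conditions that disagree with the characteristic function of $y$ are dense, so
$c\notin V$. Let $b\in V$ be a set of ordinals with $|b|^V<\lambda$. By regularity
$b\cap\lambda\subseteq\eta$ for some $\eta<\lambda$. The generic filter contains a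
condition of length at least $\eta$, which determines $c\cap\eta$, so $c\cap\eta\in V$ and
$c\cap b=(c\cap\eta)\cap b\in V$. Theorem~\ref{thm:main} applies with $a=c$.

(3) Let $\mathbb Q\in V$ be well-orderable of size $<\lambda$, and let $\rho<\lambda$ be an
infinite cardinal of $V$ with $|\mathbb Q|\le\rho$. Let $\kappa=(\rho^+)^M$. Then
$\kappa<\lambda$ because $\lambda$ is a limit cardinal of $M$. A map in $V$ from $\rho$ onto
$\kappa$ would be a sequence of ordinals of length $<\lambda$ and would lie in $M$, so
$\kappa=(\rho^+)^V$. Now $V\models\mathrm{DC}_\kappa$ and $|\mathbb Q|<\kappa$, and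
Theorem~\ref{thm:GJ} applies. The second assertion is part~(2).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cohen}]
Take $M$ as above and apply Corollary~\ref{cor:main}(2) with $\lambda=\omega$.
\end{proof}

\begin{remark}
The condition on the intersections $a\cap b$ in Theorem~\ref{thm:main} cannot be omitted
for general $\lambda$. If $\lambda$ is inaccessible in $M$, then Cohen forcing adds a set
of ordinals that is not in $V$, yet $V$ is definable in its Cohen extensions by
Corollary~\ref{cor:main}(3).
\end{remark}

Theorem~\ref{thm:GJ} covers the case that $\mathrm{DC}_{\lambda^+}$ holds and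
$|\mathbb Q|\le\lambda$. Corollary~\ref{cor:main}(2) shows that definability can fail when
$\mathrm{DC}_{<\lambda}$ holds and $|\mathbb Q|=\lambda$. The case between them, in which
$\mathrm{DC}_\lambda$ holds and $|\mathbb Q|=\lambda$, is not decided here.

\begin{thebibliography}{9}

\bibitem{geologies}
\emph{Set-Theoretic Geologies},
\texttt{http://ims.nus.edu.sg/events/2017/wcom/files/toshimichi.pdf}

\end{thebibliography}
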